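# Two-bridge knots and cubic polynomial curves: why $b+c=3N$

## 1. The guess $b+c=3N$, tested on the trefoil and the figure-eight knot

Write $\mathbf S^3=\mathbf R^3\cup\{\infty\}$. Knots are unoriented and considered up to ambient isotopy of $\mathbf S^3$. Tame knots may be classified up to topological or up to smooth ambient isotopy with the same result; this classical fact lets us use either kind.

**Definition.** A *polynomial parametrization* of a knot $K$ is a polynomial map $\gamma:\mathbf R\to\mathbf R^3$, $\gamma(t)=(x(t),y(t),z(t))$, such that the closure of its image in $\mathbf S^3$ is isotopic to $K$. Its *degree* is the triple $(\deg x,\deg y,\deg z)$. The *lexicographic degree* of $K$ is the smallest degree of a polynomial parametrization of $K$ in the lexicographic order on triples.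

We take the following background for granted. Every knot has a polynomial parametrization. The lexicographic degree of a nontrivial knot is $(a,b,c)$ with $3\le a<b<c$. The two-bridge knots are exactly the knots whose lexicographic degree has the form $(3,b,c)$.

The *crossing number* $N$ of a knot is the least number of crossings in a diagram of it. Two facts suggest a relation with the degree:

* (i) every polynomial parametrization of degree $(3,b,c)$ of a knot with crossing number $N$ has $b+c\ge 3N$;
* (ii) every two-bridge knot of crossing number $N$ has a polynomial parametrization of degree $(3,b,c)$ with $b+c=3N$.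

So the first guess is that the lexicographic degree $(3,b,c)$ of a two-bridge knot satisfies $b+c=3N$. We test it. We use that a diagram is *alternating* if one meets over- and undercrossings alternately along the knot, and *reduced* if it has no *nugatory* crossing, that is, no crossing at which two opposite corners lie in the same face of the diagram on the sphere. The Kauffman–Murasugi–Thistlethwaite theorem (KMT) says: *a connected reduced alternating diagram with $m$ crossings represents a knot of crossing number $m$.*

**Example 1 ($N=3$).** Take $\gamma(t)=(t^3-3t,\;t^4-4t^2,\;t^5-10t)$. Parameters $s\ne t$ give the same point of the $(x,y)$-plane when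
$$s^2+st+t^2=3,\qquad (s+t)(s^2+t^2-4)=0 .$$
If $s+t=0$, then $\{s,t\}=\{\pm\sqrt3\}$. If $s^2+t^2=4$, then $st=-1$ and $s+t=\pm\sqrt2$, which gives the pairs $\{1.932,-0.518\}$ and $\{-1.932,0.518\}$, where $1.932\approx(\sqrt6+\sqrt2)/2$ and $0.518\approx(\sqrt6-\sqrt2)/2$. The heights are $z(\pm\sqrt3)=\mp\sqrt3$, $z(\pm1.932)\approx\pm7.59$, $z(\pm0.518)\approx\mp5.14$. Going along the curve through
$$t=-1.932,\ -\sqrt3,\ -0.518,\ 0.518,\ \sqrt3,\ 1.932$$
we are under, over, under, over, under, over. The crossings are met in the order $A,B,C,A,B,C$. Between the two visits to any crossing, each of the other two is met once, so no crossing is nugatory. By KMT the crossing number is $3$: this is a trefoil. (We check in Section 3 that the crossings are transversal.) The degree is $(3,4,5)$, the smallest triple with $3\le a<b<c$, so it is the lexicographic degree, and $4+5=9=3\cdot3$.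

**Example 2 ($N=4$).** Take $\gamma(t)=(t^3-3t,\;t^5-3t^3-t,\;t^7-6t^5+9t^3-t)$. With $x=t^3-3t$ we have $y=xt^2-t$ and $z=(x^2-1)t$. If $s\neq t$ have the same $x$ and $y$, then $(s+t)x=1$. The third root of $t^3-3t=x$ is $r=-(s+t)$, so $-r(r^3-3r)=1$, that is, $r^4-3r^2+1=0$. With $g=(1+\sqrt5)/2$ this gives $r=\pm g,\pm1/g$ and $x=-1/r$. Here $s,t$ are the roots of $u^2+ru+r^2-3$, and the heights are $(x^2-1)s$ and $(x^2-1)t$.

* $x=-g$: parameters $-1.956$ and $1.338$; $x^2-1>0$, so the larger parameter is over.
* $x=-1/g$: parameters $-1.827$ and $0.209$; $x^2-1<0$, so the smaller parameter is over.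
* $x=1/g$: parameters $-0.209$ and $1.827$; the smaller parameter is over.
* $x=g$: parameters $-1.338$ and $1.956$; the larger parameter is over.

In increasing order of $t$ we read under, over, under, over, under, over, under, over. Calling the four crossings $A,B,C,E$ in the order of the list, they are met as $A\,B\,E\,C\,B\,A\,C\,E$. Between the two visits to any one crossing, some other crossing is met exactly once, so the diagram is reduced. The crossing number is $4$, so this is the figure-eight knot. Its degree is $(3,5,7)$, and $5+7=12=3\cdot4$. A smaller triple $(3,5,6)$ is impossible: if $\deg z=6$, subtracting a multiple of $x^2$ from $z$ lowers $\deg z$ without changing the knot. Triples $(3,4,c)$ are excluded in Section 10. So $(3,5,7)$ is the lexicographic degree.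

The paper "The Lexicographic Degree of the First Two-Bridge Knots" shows in its Proposition 2.9 that the guess is right for $N\le 11$, and states that the conclusion also holds for all $N$ whenever $b\le N+3$ or $b=\lfloor\frac{3N-1}2\rfloor$. About the rest its authors write: "We do not know if Proposition 2.9 holds for all crossing numbers $N\ge12$." These notes prove that it does.

**Theorem 1.** *For every two-bridge knot $K$ of crossing number $N$ (any $N\ge3$, in particular any $N\ge12$), the lexicographic degree $(3,b,c)$ of $K$ satisfies $b+c=3N$.*

The proof uses neither (i) nor (ii) nor the partial results just quoted. Its outside inputs are the isotopy extension theorem, KMT, and the background above.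

## 2. Minimizing $b+c$ is not minimizing $b$

It is tempting to say that (i) and (ii) already prove the theorem: together they say that $3N$ is the minimum of $b+c$ over all parametrizations of degree $(3,b,c)$. But the lexicographic order minimizes $b$ *first*, and only then $c$. For $N=6$, both $(3,7,11)$ and $(3,8,10)$ have sum $18$. Facts (i) and (ii) alone allow a knot that realizes (ii) only in degree $(3,8,10)$, but also has a parametrization of degree $(3,7,14)$. Its lexicographic degree would begin with $(3,7,\cdot)$ and its sum would exceed $18$.

To exclude this, one has to start from the given $y$, of the smallest possible degree $b$, and show that *this same $y$* can be completed by some $z$ of degree $3N-b$. So we need to understand all $z$ that go with one fixed $y$.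

## 3. A triangle in every fiber: the matrix of a curve of degree $(3,b,c)$

**Normalization.** The purpose is to reach $x=t^3-3t$. Let $\gamma=(x,y,z)$ be a polynomial parametrization of a nontrivial knot with $\deg x=3$. If $x'$ did not have two distinct real roots, $x(t)$ would be a strictly monotone bijection $\mathbf R\to\mathbf R$ and the image a graph $u=h(x)$, $u=(y,z)$, with $h$ continuous; the maps $(x,u)\mapsto(x,u-sh(x))$ would deform it to the $x$-axis, so the knot would be trivial. Hence $x'$ has two distinct real roots, and an affine change of $t$ (possibly reversing $t$) together with an increasing affine change of $x$ gives $x=t^3-3t$. The knot and the degrees are unchanged.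

Since $x$ is monic of degree $3$ in $t$, the ring $\mathbf R[t]$ is free over $\mathbf R[x]$ with basis $1,t,t^2$. Subtracting a polynomial in $x$ from $y$ or $z$ is a shear of $\mathbf R^3$, hence an ambient isotopy. So we may assume
$$y=a_1(x)t+a_2(x)t^2,\qquad z=b_1(x)t+b_2(x)t^2 .$$
A coefficient of $t^i$ in this basis contributes a degree congruent to $i$ modulo $3$, so there is no cancellation between top degrees, and a degree not divisible by $3$ is not changed by this step. We write $y=(a_1,a_2)$ and $z=(b_1,b_2)$ for the rows, and $L=\binom yz$, so that
$$(y,z)(t)=L(x(t))\,(t,t^2)^T .$$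
In Example 1, $t^4-4t^2=xt-t^2$ and $t^5-10t=3x-t+xt^2$, so the rows are $y=(x,-1)$, $z=(-1,x)$ and $\det L=x^2-1$. In Example 2, $y=(-1,x)$, $z=(x^2-1,0)$ and $\det L=-x(x^2-1)$.

**Degree formula.** The sum $b+c$ can be read off from the determinant. We have $\deg y=\max(3\deg a_1+1,\,3\deg a_2+2)$, which is never divisible by $3$. If $\deg y=b$ and $\deg z=c$, then
$$b\not\equiv c\pmod 3\ \Longrightarrow\ \deg\det L=\frac{b+c}3-1. \tag{1}$$
Indeed $3\deg a_1\le b-1$, $3\deg a_2\le b-2$, $3\deg b_1\le c-1$, $3\deg b_2\le c-2$. If $b\equiv1$ and $c\equiv2$, then the first and the last are equalities and the other two are strict. So $a_1b_2$ has degree $(b+c-3)/3$ and $a_2b_1$ has smaller degree. The case $b\equiv2$, $c\equiv1$ is symmetric. In the examples: $9/3-1=2$ and $12/3-1=3$.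

So Theorem 1 says: *the determinant has degree $N-1$.*

**The fibers.** For $x\in[-2,2]$ let $t_1(x)\le t_2(x)\le t_3(x)$ be the roots of $t^3-3t=x$. They are continuous on $[-2,2]$, and smooth and distinct on $(-2,2)$. At $x=-2$ they are $-2,1,1$; at $x=2$ they are $-1,-1,2$. Put
$$e_k(x)=(1,-t_k(x))^T .$$
Let $p_i=L(x)(t_i,t_i^2)^T$ be the three points of the curve in the fiber plane over $x$. Since $t_1+t_2+t_3=0$, for $\{i,j,k\}=\{1,2,3\}$
$$p_i-p_j=(t_i-t_j)\,L\,(1,t_i+t_j)^T=(t_i-t_j)\,L(x)e_k(x). \tag{2}$$
So $Le_k$ is, up to a factor, the side of the triangle $p_1p_2p_3$ opposite to $p_k$. The oriented area of this triangle is governed by $\det L$: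
$$\det(p_j-p_i,\;p_k-p_i)=(t_j-t_i)(t_k-t_i)(t_k-t_j)\,\det L, \tag{3}$$
because the determinant with columns $(t_j-t_i,t_j^2-t_i^2)^T$, $(t_k-t_i,t_k^2-t_i^2)^T$ equals $(t_j-t_i)(t_k-t_i)\big((t_k+t_i)-(t_j+t_i)\big)$. On $(-2,2)$ the right side of (3) has the sign $\operatorname{sgn}(i,j,k)\,\operatorname{sgn}\det L$, where $\operatorname{sgn}(i,j,k)$ is the sign of the permutation.

**Embedding condition.** We ask when the curve is a smooth embedding (injective, $\gamma'\ne0$). Over $|x|>2$ each fiber has one point and $x'\ne0$. Over $[-2,2]$, two points with $t_i\ne t_j$ are distinct iff $Le_k\neq0$, by (2). Where $x'=0$, we compute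
$$\tfrac d{dt}(y,z)\big|_{t=1}=L(-2)(1,2)^T=L(-2)e_1(-2),\qquad \tfrac d{dt}(y,z)\big|_{t=-1}=L(2)(1,-2)^T=L(2)e_3(2).$$
So the curve is a smooth embedding if and only if
$$L(x)e_k(x)\ne0\quad\text{for all }x\in[-2,2],\ k=1,2,3. \tag{4}$$

**Definition.** $P$ is the set of $2\times2$ matrix functions $L$, smooth on a neighborhood of $[-2,2]$, that satisfy (4). By compactness this condition is open in the uniform topology on $[-2,2]$. For $L\in P$ choose a smooth cut-off $\chi$, equal to $1$ near $[-2,2]$ and compactly supported where $L$ is smooth, and let $K(L)$ be the closure of the smooth embedded curve $(x(t),\,\chi(x)L(x)(t,t^2)^T)$, $x=x(t)$, which is the $x$-axis outside a compact set. We write $L\sim L'$ if $K(L)=K(L')$ as knots.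

Leaving polynomials for smooth functions is what gives us room. Three remarks justify the notation.

* $K(L)$ does not depend on $\chi$: interpolate linearly between two cut-offs; over $|x|>2$ the curve is a graph over $x$, so it stays embedded.
* If $L_s$ is a homotopy in $P$, smooth or piecewise smooth in $s$, on a common neighborhood of $[-2,2]$, then $K(L_0)=K(L_1)$: use a common $\chi$ and isotopy extension.
* If $L\in P$ is polynomial, the closure of the polynomial curve is $K(L)$. Over $|x|>2$ the polynomial curve is a graph $u=h(x)$ with $h$ smooth. The maps $(x,u)\mapsto(x,\,u-s(1-\chi(x))h(x))$, $0\le s\le1$ (the identity where $\chi=1$), form an ambient isotopy of $\mathbf R^3$ that carries the polynomial curve to the cut-off curve. It extends continuously by $\infty\mapsto\infty$, since the shift is bounded over bounded sets of $x$.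

**Nodes.** We call $x\in[-2,2]$ a *node* of a nowhere zero row $\varphi$, of *type* $k$, if $\varphi(x)e_k(x)=0$. For the first row $y$ of $L$ and $x\in(-2,2)$, (2) says that the strands other than $k$ cross in the $(x,y)$-projection; they cross transversally if $ye_k$ has a simple zero. For a polynomial row, nodes come from zeros $t=t_k$ of the polynomial $a_1(x(t))-t\,a_2(x(t))$.

For $y=(x,-1)$ (Example 1) this polynomial is $x(t)+t=t^3-2t$, with simple zeros $0,\pm\sqrt2$. Here $t=\sqrt2$ is $t_3$ at $x=-\sqrt2$, $t=0$ is $t_2$ at $x=0$, $t=-\sqrt2$ is $t_1$ at $x=\sqrt2$: nodes of type $3,2,1$ from left to right. For $y=(-1,x)$ (Example 2) the polynomial is $-1-tx(t)=-(t^4-3t^2+1)$, again with simple zeros; the nodes $-g,-1/g,1/g,g$ have types $2,3,1,2$. Since $x'\neq0$ at these $t$, the zeros are also simple in $x$, so all crossings in both examples are transversal. In both examples $y'(\pm1)\ne0$, so the projections are immersed where $x'=0$.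

## 4. Fixing $y$: what interpolation achieves and where it stalls

For a smooth nowhere zero row $\varphi=(\varphi_1,\varphi_2)$ and a smooth function $D$, both near $[-2,2]$, let
$$[\varphi;D]=\binom{\varphi}{D\varphi^\perp/|\varphi|^2},\qquad \varphi^\perp=(-\varphi_2,\varphi_1).$$
Its determinant is $D$, and $[\sigma\varphi;D]=\sigma[\varphi;D]$ for $\sigma=\pm1$. At a node of type $k$ we have $\varphi e_k=0$, hence $\varphi^\perp e_k\ne0$. Therefore
$$[\varphi;D]\in P\iff D\ne0\text{ at every node of }\varphi .\tag{5}$$

**(M0)** *Let $L=\binom yz$ be smooth near $[-2,2]$ with $y$ nowhere zero on $[-2,2]$. Then $L\in P$ iff $[y;\det L]\in P$, and in that case $L\sim[y;\det L]$.*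

So only $y$ and the determinant matter. To prove it, write $z=\det L\cdot y^\perp/|y|^2+hy$ with $h$ smooth, and replace $h$ by $(1-s)h$. Where $ye_k\ne0$, the condition $Le_k\neq0$ holds for all $s$. Where $ye_k=0$, the value $ze_k$ does not depend on $h$. $\square$

**(M1)** *If $[\varphi;D]\in P$ and $D,D'$ have the same nonzero sign at every node of $\varphi$, then $[\varphi;D]\sim[\varphi;D']$.*

Use $(1-s)D+sD'$ and (5). $\square$

Now a plan suggests itself. Suppose $a_1,a_2$ are coprime. By Bézout, every polynomial $D'$ is the determinant of $\binom y{z'}$ for some polynomial row $z'$. So, given $L=\binom yz$, we look for a polynomial $D'$ of degree $N-1$ with $[y;D']\sim L$. By (M1) it is enough that $D'$ has the signs of $\det L$ at the nodes of $y$, and such a $D'$ can be built with one zero for each sign change in the list of these signs.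

This stalls when the $(x,y)$-projection is not a minimal diagram: the list of signs may then have too many changes. Take $y=(-1,x)$ with nodes $-g,-1/g,1/g,g$, and $z=-(x+1)t$, that is, $z=(-(x+1),0)$. Then $\det L=x(x+1)$ has the signs $+,-,+,+$ at the nodes, so every $D'$ allowed by (M1) has at least two zeros. Yet this curve is unknotted, as we shall see in Section 6. The usual way to simplify a diagram is to move it, but moving the diagram changes $y$, and $y$ is the one thing that must not change.

The way out is to change $y$ *temporarily*, as a smooth and no longer polynomial row, flip signs of $D$ while $y$ is in the changed position, and then change $y$ back.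

## 5. Changing $y$ away from the zeros of the determinant

Where $D\ne0$ the triangle in the fiber is nondegenerate, and linear maps of the fiber planes, depending smoothly on $x$, carry any such family of triangles $L(t_i,t_i^2)^T$ to any other with the same $D$. Only the places where the triangle is flat resist.

**(M2)** *Let $[\varphi;D]\in P$, and let $\hat\varphi$ be a smooth nowhere zero row such that near every zero of $D$ in $[-2,2]$ one has $\hat\varphi=\sigma\varphi$ with a locally constant sign $\sigma$. Then $[\hat\varphi;D]\in P$ and $[\varphi;D]\sim[\hat\varphi;D]$.*

*Proof.* Put $G=[\varphi;D][\hat\varphi;D]^{-1}$ where $D\ne0$, and $G=\sigma I$ near the zeros of $D$. On overlaps these agree, because $[\hat\varphi;D]=\sigma[\varphi;D]$ there. The two kinds of sets cover a neighborhood of the compact interval $[-2,2]$, so $G$ is smooth on some $(-2-\epsilon,2+\epsilon)$. Moreover $\det G=1$ and $[\varphi;D]=G[\hat\varphi;D]$. Left multiplication by invertible matrices preserves (4), so $[\hat\varphi;D]=G^{-1}[\varphi;D]\in P$. Now use the homotopy $G((1-s)x)\,[\hat\varphi;D](x)$, which ends at $G(0)[\hat\varphi;D]$, and then move $G(0)$ to $I$ in the connected group $SL_2(\mathbf R)$.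 $\square$

**Letters.** At a zero of $D$ the three points $p_i$ are collinear, and a linear map cannot change which one lies between the other two. We record this. Let $x$ be a non-node of $\varphi$. The numbers $\varphi e_k=\varphi_1-t_k\varphi_2$ are the values of the affine function $\tau\mapsto\varphi_1-\tau\varphi_2$ at $t_1\le t_2\le t_3$. They are nonzero, and their signs change at most once, so the sign vector is $\pm s_i$ for a unique $i$, where
$$s_1=(+,+,-),\qquad s_2=(+,+,+),\qquad s_3=(+,-,-).$$

**Definition.** This $i$ is the *letter* of $\varphi$ at the non-node $x$.

For $x\in(-2,2)$ put $y_k=\varphi\,(t_k,t_k^2)^T$. By (2), $y_i-y_j=(t_i-t_j)\,\varphi e_k$. Hence $s_1,s_2,s_3$ mean respectively $y_2<y_1<y_3$, $y_1<y_2<y_3$, $y_2<y_3<y_1$, and the global sign reverses the order. So letter $i$ means that strand $i$ is in the middle. On an interval without nodes the letter is constant.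

For $\varphi=(x,-1)$ we have $\varphi e_k=x+t_k$. At $x=-2$ the signs are $(-,-,-)$: letter $2$. At $x=-1$ they are $(-,-,+)$: letter $1$. At $x=1$ they are $(-,+,+)$: letter $3$. At $x=2$ they are $(+,+,+)$: letter $2$. So the letters between the nodes $-\sqrt2,0,\sqrt2$ are $2|1|3|2$. For $\varphi=(-1,x)$ one finds in the same way $3|1|2|3|1$.

**Cones.** Let $C_i(x)$ be the set of rows with sign vector $s_i$ at $x$. It is a convex cone not containing $0$, and $\{(x,\varphi):\varphi\in C_i(x)\}$ is open in $[-2,2]\times\mathbf R^2$. At $x=-2$ we have $t_2=t_3$, so $s_1$ cannot occur there; at $x=2$ we have $t_1=t_2$, so $s_3$ cannot occur there. There is no other restriction: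

* $C_2$ is nonempty exactly on $[-2,2]$;
* $C_3$ is nonempty exactly on $[-2,2)$;
* $C_1$ is nonempty exactly on $(-2,2]$.

**(S)** *On a closed interval $I\subset[-2,2]$ where $C_i$ is nonempty there are smooth sections of $C_i$ with prescribed germs (in $C_i$) at any endpoints of $I$. The same holds for $-C_i$.*

*Proof.* A constant row in $C_i(x_0)$ lies in $C_i(x)$ for $x$ near $x_0$. Glue such local sections by a partition of unity, using near an endpoint with prescribed germ only that germ; convexity keeps the result in $C_i$. At an endpoint $\pm2$ without prescribed germ use near it a single constant row; the section is then smooth and nonzero slightly beyond $\pm2$. $\square$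

## 6. Deleting zeros of the determinant

The next lemma flips the sign of $D$ at all nodes of an interval while $y$ returns to its original position.

**Lemma A.** *Let $\varphi$ have finitely many nodes and let $[\varphi;D],[\varphi;D']\in P$. Let $J\subset[-2,2]$ be one of*

1. *$J=[r,r']$, $-2<r<r'<2$, with $\varphi$ having the same letter $i$ at $r$ and $r'$;*
2. *$J=[-2,r]$, $-2<r<2$, with letter $i\in\{2,3\}$ at $r$;*
3. *$J=[r,2]$, $-2<r<2$, with letter $i\in\{1,2\}$ at $r$*

*(so $r,r'$ are non-nodes). Suppose $D$ has constant sign at the nodes in $J$, $D'$ has the opposite sign there, and $D,D'$ have equal signs at the nodes outside $J$. Then $[\varphi;D]\sim[\varphi;D']$.*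

*Proof.* By symmetry let $D>0$ at the nodes in $J$.

**Step 1: choose determinants that do not vanish near $J$.** There are finitely many nodes, and $r,r'$ are not nodes. So the nodes outside $J$ have positive distance from $J$, and there are smooth $D_1,D_2$ with $D_1>0$ and $D_2<0$ on a neighborhood of $J$, both having the signs of $D$ at the nodes outside $J$.

**Step 2: choose a row without nodes in $J$.** In case 1 let $\varphi\in\epsilon C_i$ near $r$ and $\varphi\in\epsilon'C_i$ near $r'$, and set $\sigma=\epsilon\epsilon'$. Then $\sigma\varphi\in\epsilon C_i$ near $r'$. Let $\hat\varphi=\varphi$ to the left of $r$, let $\hat\varphi=\sigma\varphi$ to the right of $r'$, and on $J$ let $\hat\varphi$ be a section of $\epsilon C_i$ with the germs of $\varphi$ at $r$ and of $\sigma\varphi$ at $r'$. In cases 2 and 3 let $\hat\varphi=\varphi$ outside $J$, and on $J$ let it be a section of the appropriate $\pm C_i$ with the germ of $\varphi$ at $r$; by the choice of $i$, the cone is nonempty up to the end of $[-2,2]$. All these exist by (S). The row $\hat\varphi$ is smooth and nowhere zero and has no node in $J$. It equals $\pm\varphi$, with locally constant sign, on a neighborhood of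 $\overline{[-2,2]\setminus J}$, in particular near all zeros of $D_1$ and of $D_2$ in $[-2,2]$.

**Step 3: move, flip, move back.** We get
$$[\varphi;D]\overset{M1}\sim[\varphi;D_1]\overset{M2}\sim[\hat\varphi;D_1]\overset{M1}\sim[\hat\varphi;D_2]\overset{M2}\sim[\varphi;D_2]\overset{M1}\sim[\varphi;D'].$$
The middle step is allowed because the nodes of $\hat\varphi$ all lie outside $J$, where they are nodes of $\varphi$ and $D_1,D_2$ have equal signs. $\square$

**Proposition B.** *Let $L=\binom yz\in P$ be polynomial, with $y=(a_1,a_2)$, $a_1,a_2$ coprime, and $K(L)$ nontrivial. Then $\det L\not\equiv0$, and there are $n\ge2$, zeros $x_1<\dots<x_n$ of $\det L$ in $(-2,2)$ at which $\det L$ changes sign, and $\epsilon=\pm1$ with*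
$$L\sim\Big[y;\ \epsilon\prod_{j=1}^n(x-x_j)\Big],$$
*such that no $x_j$ is a node of $y$ and the letters $w_j$ of $y$ at $x_j$ satisfy $w_1=1$, $w_n=3$, $w_j\ne w_{j+1}$.*

*Proof.*

**Step 1: reduce to the sign changes of $\det L$.** By coprimality $y$ is nowhere zero on $\mathbf R$. It has finitely many nodes, because the polynomial $a_1(x(t))-t\,a_2(x(t))$ is nonzero ($1,t$ are independent over $\mathbf R[x]$). By (M0), $L\sim[y;D]$ with $D=\det L$. Let $S$ be the set of zeros of $D$ in $(-2,2)$ at which $D$ changes sign, with $S=\varnothing$ if $D\equiv0$. By (5) they are non-nodes. If $D\not\equiv0$, then for a suitable $\epsilon$ the polynomial $D_S=\epsilon\prod_{\xi\in S}(x-\xi)$ has the sign of $D$ wherever $D\ne0$ on $[-2,2]$, in particular at all nodes, so $L\sim[y;D_S]$ by (M1). If $D\equiv0$, then $y$ has no nodes by (5), and $L\sim[y;1]$ by (M1); put $D_S=1$.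

**Step 2: delete zeros.** This uses Lemma A with $\varphi=y$, as long as one of the following applies.

* If neighbors $\xi<\xi'$ in $S$ have the same letter, use case 1 with $J=[\xi,\xi']$ and $D'=D_S/((x-\xi)(x-\xi'))$. The divided factor is negative exactly on $(\xi,\xi')$.
* If the smallest $\xi\in S$ has letter $2$ or $3$, use case 2 with $J=[-2,\xi]$ and $D'=D_S/(x-\xi)$. The factor is negative exactly to the left of $\xi$.
* If the largest $\xi\in S$ has letter $1$ or $2$, use case 3 with $J=[\xi,2]$ and $D'=-D_S/(x-\xi)$. The quotient $D'/D_S$ is negative exactly to the right of $\xi$.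

In each case $D_S$ has constant sign at the nodes in $J$, because it has no zero in the interior of $J$ relative to $[-2,2]$ and the endpoints $\xi,\xi'$ are non-nodes. So $D'$ has the signs required in Lemma A. The set $S$ shrinks, and $y$ stays the same.

**Step 3: look at the end of the process.** If $S\neq\varnothing$ at the end, the smallest element has letter $1$, the largest has letter $3$, and neighbors have different letters. This is the asserted form, and $n\ge2$ because $w_1\ne w_n$; also $D\not\equiv0$. If $S=\varnothing$, then $L\sim[y;\epsilon]\sim[(1,0);\epsilon]$ by (M2), whose condition is empty as $\epsilon$ has no zeros. This is the curve $(t^3-3t,\,t,\,\epsilon t^2)$, a graph over the $y$-axis, hence trivial. That is excluded. $\square$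

In the stalled example of Section 4, $y=(-1,x)$ has letters $3|1|2|3|1$ and $D=x(x+1)$ has its zeros $-1,0$ at letters $1,2$. The largest zero has letter $2$ and is deleted; the remaining zero $-1$ has letter $1$, is now the largest, and is deleted too. So that curve is unknotted, as claimed. In Example 1 the zeros $-1,1$ of $x^2-1$ have letters $1,3$, and in Example 2 the zeros $-1,0,1$ have letters $1,2,3$. There nothing can be deleted, and the numbers of zeros are $2=3-1$ and $3=4-1$.

## 7. A word of $n$ letters gives crossing number $n+1$

We now show that the word left by Proposition B always has $N-1$ letters.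

**Proposition C.** *Let $y$ be a nowhere zero row, smooth near $[-2,2]$, with letters $w_1,\dots,w_n$ at non-nodes $-2<x_1<\dots<x_n<2$, where $n\ge2$, $w_1=1$, $w_n=3$, $w_j\ne w_{j+1}$. Let $D=\epsilon\prod_{j=1}^n(x-x_j)$, $\epsilon=\pm1$, and $[y;D]\in P$. Then $K([y;D])$ has crossing number $n+1$.*

*Proof.*

**Step 1: construct a row with exactly $n+1$ nodes.** For $\{i,j,k\}=\{1,2,3\}$ the vectors $s_i,s_j$ agree, up to a global sign, except in the $k$-th coordinate. At $\xi\in(-2,2)$ the row $(t_k(\xi),1)$ takes the value $t_k-t_l$ on $e_l$, so its signs are $(0,-,-)$, $(+,0,-)$, $(+,+,0)$ for $k=1,2,3$. Hence near $\xi$ the row $(t_k(x)\pm\kappa(x-\xi),1)$, with small $\kappa>0$, has the value $\pm\kappa(x-\xi)$ on $e_k$ and nonzero values on the other $e_l$. It passes from letter $i$ to letter $j$, or from $j$ to $i$, according to the choice of $\pm$, with a single transversal node, of type $k$, at $\xi$.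

Choose $\xi_0\in(-2,x_1)$, $\xi_j\in(x_j,x_{j+1})$ for $1\le j<n$, and $\xi_n\in(x_n,2)$. We want a smooth nowhere zero $\hat\varphi$ such that

* $\hat\varphi=\pm y$ near each $x_j$;
* the only nodes of $\hat\varphi$ are $\xi_0,\dots,\xi_n$, all transversal;
* the letter is $3$ on $[-2,\xi_0)$, $w_j$ on $(\xi_{j-1},\xi_j)$ for $1\le j\le n$, and $1$ on $(\xi_n,2]$.

Consecutive letters in the list $3,w_1,\dots,w_n,1$ are different, since $w_1=1$ and $w_n=3$. So near each $\xi_j$ we can prescribe a local row as above with the right change of letter. Near each $x_j$ we prescribe $y$, which has letter $w_j$ there. Go from left to right through these local pieces. Two consecutive pieces have the same letter on the sides facing each other; multiply the right one by a sign so that both lie in the same cone $\pm C_i$, and join them by a section using (S). On the left of $\xi_0$ use a section of $\pm C_3$, nonempty on $[-2,2)$; on the right of $\xi_n$ one of $\pm C_1$, nonempty on $(-2,2]$. This gives $\hat\varphi$. The nodes $\xi_0$ and $\xi_n$, both with letters $3\to1$, have type $2$.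

The zeros of $D$ in $[-2,2]$ are the $x_j$, so by (M2) $[y;D]\sim[\hat\varphi;D]=:L$.

**Step 2: describe the diagram.** Project the curve of $L$ to the $(x,y)$-plane, where $y$ is now the coordinate given by $\hat\varphi$, with $z$ as height. By (2) the double points are the $n+1$ nodes, and a node of type $k$ is a transversal crossing of the two strands other than $k$. There are no triple points, since $\hat\varphi\ne0$ cannot vanish on two of the $e_l$ at a point of $(-2,2)$. At the folds the projection is immersed, since $\hat\varphi e_1\ne0$ at $-2$ and $\hat\varphi e_3\ne0$ at $2$. So this is a diagram on $\mathbf S^2=\mathbf R^2\cup\{\infty\}$ with $n+1$ crossings. (The curve passes through $\infty$; equivalently, join its two ends by a large arc without crossings.)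

Over $(-2,2)$ there are three strands $1,2,3$. At $x=-2$ strands $2,3$ are joined by a cap. On $(-2,\xi_0)$ strand $3$ is in the middle, strand $2$ is extreme (top or bottom), and strand $1$ is the other extreme and goes to $\infty$ on the left. At $\xi_0$ strands $1,3$ cross. On $(\xi_n,2)$ strand $1$ is in the middle, strands $1,2$ are joined by a cap at $x=2$, and strand $3$ is extreme and goes to $\infty$ on the right. At $\xi_n$ strands $1,3$ cross.

**Step 3: determine which strand is over.** Consider a node with $y_i=y_j$, where $i$ is the strand going up relative to $j$ as $x$ increases. There the left side of (3) equals $(z_i-z_j)(y_k-y_i)$. Call the node *bottom*, $\beta=1$, if $y_k>y_i$, and *top*, $\beta=-1$, otherwise. Just before the node the strands from bottom to top are $(i,j,k)$ at a bottom node and $(k,i,j)$ at a top node. These are cyclic rotations of each other, so in both cases the sign $\pi$ of the vertical order just before the node is $\operatorname{sgn}(i,j,k)$. Now (3) gives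
$$\operatorname{sgn}(z_i-z_j)=\beta\,\pi\,\operatorname{sgn}D .$$
From one node to the next, $\pi$ changes sign (one transposition of the order) and $D$ changes sign (exactly one simple zero $x_j$ lies in between). So there is a constant $\eta=\pm1$ with
$$\operatorname{sgn}(z_i-z_j)=\eta\,\beta\quad\text{at all nodes.}\tag{6}$$

**Step 4: the diagram is alternating.** Let $\eta=1$; otherwise switch all crossings, which affects neither alternation nor reducedness. By (6) the upgoing strand is over at bottom nodes and under at top nodes. At a bottom node the upgoing strand goes from bottom to middle and the other from middle to bottom. At a top node the upgoing strand goes from middle to top and the other from top to middle. So at every node, reading from left to right: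

* the strand arriving from the middle is under, and the one arriving from an extreme position is over;
* the strand leaving to the middle is over, and the one leaving to an extreme position is under.

Orient arcs in middle position from left to right and arcs in extreme position from right to left. (This is not an orientation of the knot; we only want to orient each edge of the diagram.) At a node, the arcs that start there are the middle one on its right and the extreme one on its left; both start as over. The arcs that end there are the middle one on its left and the extreme one on its right; both end as under. The third strand at a node stays in its extreme position, so its orientation continues. At the left cap an extreme arc arrives and a middle arc departs. At the right cap a middle arc arrives and an extreme arc departs. At $\infty$ the extreme arc on the left (strand $1$) arrives and the extreme arc on the right (strand $3$) departs. So the orientations fit together along every edge, and each edge runs from an overcrossing to an undercrossing. The diagram is alternating.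

**Step 5: determine the faces.** Let $U$ be the region above all strands over $(-2,2)$ together with the part above the curve over $|x|\ge2$ adjacent to it, and let $W$ be the analogous region below. Let $T$ be the region over $(-2,2)$ between the top and middle strands, and $B$ the one between the middle and bottom strands. The top nodes cut $T$ and the bottom nodes cut $B$ into connected *runs*. There are $(n+1)+2=n+3$ runs, and with $U$ and $W$ there are $n+5$ pieces.

If strand $1$ is at the bottom at the left end, then $\xi_0$, where it crosses the middle strand $3$, is a bottom node. The first $B$-run lies over $(-2,\xi_0)$ and is bounded by strands $1$ and $3$; it opens on the left into the part above the curve over $x\le-2$, that is, into $U$. The first $T$-run is closed on the left by the cap. If strand $1$ is at the top at the left end, then $\xi_0$ is a top node, the first $T$-run lies over $(-2,\xi_0)$ and opens on the left into $W$, and the first $B$-run is closed by the cap. In the same way, at the right end either $\xi_n$ is a bottom node and the last $B$-run, over $(\xi_n,2)$, opens into $U$, or $\xi_n$ is a top node and the last $T$-run, over $(\xi_n,2)$, opens into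 $W$.

The two runs that are glued in this way are distinct, as one lies over $(-2,\xi_0)$ and the other over $(\xi_n,2)$. Each is glued once, to $U$ or to $W$. So the $n+5$ pieces form $n+3$ classes, each contained in one face, and every face contains a class. The diagram is a connected $4$-valent graph with $n+1$ vertices and $2(n+1)$ edges, so by Euler's formula it has $n+3$ faces. Hence faces correspond bijectively to classes.

**Step 6: the diagram is reduced.** Suppose the crossing at a bottom node $\xi$ is nugatory. Its upper corner belongs to the $T$-run having $\xi$ in the interior of its $x$-range, its lower corner to $W$. A $T$-run glued to $W$ lies over $(-2,\xi_0)$ or $(\xi_n,2)$ and has no node in the interior of its range, so these two corners are in different faces. The left and right corners belong to two different $B$-runs, one ending and one starting at $\xi$. They are in the same face only if both are glued to $U$, that is, if they are the runs over $(-2,\xi_0)$ and $(\xi_n,2)$. That forces $\xi=\xi_0=\xi_n$, contradicting $n\ge2$. Top nodes are treated in the same way, exchanging $U,T$ with $W,B$.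

So the diagram is connected, reduced and alternating with $n+1$ crossings, and KMT gives crossing number $n+1$. $\square$

Consequently, in Proposition B we have $n=N-1$, where $N$ is the crossing number of $K(L)$.

## 8. Removing cusps of a parametrization

The definition in Section 1 only asks that the closure of the image be a knot isotopic to $K$; the map $\gamma$ might have $\gamma'=0$ somewhere. This section shows that one may pass to a smooth embedding of the same degree.

**Proposition D.** *Let $\gamma=(x,y,z)$ be a polynomial parametrization of a nontrivial knot $K$, of degree $(3,b,c)$ with $4\le b<c$, $3\nmid b$, $3\nmid c$. Then there is a polynomial $L\in P$ whose rows give polynomials of degrees $b$ and $c$ in $t$, with $K(L)=K$.*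

*Proof.* Normalize as in Section 3; the degrees stay $b,c$. Let $L$ now denote the matrix of the normalized curve, which need not lie in $P$.

**Step 1: $\gamma$ is injective.** If $\gamma(t_i(x))=\gamma(t_j(x))$ with $t_i\ne t_j$, then $L(x)e_k(x)=0$ by (2). If this happened for infinitely many $x$, then for one $k$ it would happen infinitely often, and the vector polynomial $L(x(t))(1,-t)^T$ would have infinitely many zeros $t$. So it would be zero, hence $L=0$, the image would be the $x$-axis, and the knot would be trivial. So there are finitely many coincidences. Since $\gamma$ is proper, a point with at least two preimages would then have a neighborhood in the image that is a cone over at least four points. This is impossible in a $1$-manifold. Hence $\gamma$ is injective, and (4) can fail only through $L(-2)e_1(-2)=0$ or $L(2)e_3(2)=0$.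

**Step 2: choose the perturbation.** Near $x=-2$ the simple root $t_1$ is real-analytic, and $Le_1\not\equiv0$ by Step 1. So near $x=-2$
$$Le_1=(x+2)^mF(x),\qquad F\text{ analytic},\quad v_-:=F(-2)\ne0,\quad m\ge0 .$$
Similarly, near $x=2$, $Le_3=(2-x)^{m'}F^+(x)$ with $F^+$ analytic and $v_+:=F^+(2)\ne0$. Since $e_1(-2)=(1,2)^T$ and $e_3(2)=(1,-2)^T$ are independent, there is a constant matrix $M$ with $Me_1(-2)=v_-$ and $Me_3(2)=v_+$. For small $\kappa>0$ consider the polynomial curve of $L+\kappa M$. Its degrees are still $b,c$, since the change has degree at most $2$ in $t$ and $b\geq4$. We claim that for small $\kappa$ it is a smooth embedding representing $K$. To prove this we pass through an auxiliary curve that differs from $\gamma$ only near $t=\pm1$.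

**Step 3: connect $L+\kappa M$ to a local perturbation of $\gamma$.** Let $\delta>0$ be small and let $\rho(x)\in[0,1]$ be a smooth cut-off, equal to $1$ near $\pm2$ and supported within distance $\delta/2$ of $\pm2$. With $x=x(t)$ put
$$\eta(t)=\rho(x)\big(t+\tfrac12t_1(x)\big)F(x)\ \ (t\text{ near }1),\qquad \eta(t)=\rho(x)\big(t+\tfrac12t_3(x)\big)F^+(x)\ \ (t\text{ near }-1),$$
and $\eta=0$ elsewhere. This is smooth in $t$. For $\sigma\in[0,1]$ let
$$\gamma_\sigma(t)=\gamma(t)+\kappa\big(0,\ (1-\sigma)M(t,t^2)^T+\sigma\eta(t)\big).$$
Then $\gamma_0$ is the curve of $L+\kappa M$, and $\gamma_1$ differs from $\gamma$ only near $t=\pm1$.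

We check that all $\gamma_\sigma$ are smooth embeddings. Over $x\in[-2,-2+\delta]$ the difference of the points with parameters $t_2,t_3$ (both near $1$) is $t_2-t_3$ times
$$V=(x+2)^mF+\kappa(1-\sigma)Me_1+\kappa\sigma\rho F .$$
At $x=-2$ the vector $V$ equals the derivative of the last two coordinates at $t=1$, because $x'(1)=0$. For small $\delta$ the inner products of $F$ and of $Me_1$ with $v_-$ are positive on $[-2,-2+\delta]$. So for $x>-2$ the first term of $V$ has positive inner product with $v_-$ and the other two have nonnegative ones; at $x=-2$ the last two terms add up to $\kappa v_-$ and the first is a nonnegative multiple of $v_-$. Hence $V\ne0$ on $[-2,-2+\delta]$. The same argument works over $[2-\delta,2]$ for the points with parameters $t_1,t_2$. All other pairs of points in a common fiber over $[-2,2]$, that is, the remaining pairs over these two intervals and all pairs over $[-2+\delta,2-\delta]$, have for $\gamma$ a distance bounded below by a positive constant, by injectivity and compactness. So they stay distinct for small $\kappa$. Over $|x|>2$ fibers have one point and $x'\ne0$.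

Therefore the $\gamma_\sigma$ form a smooth family of smooth embeddings that are graphs over $|x|>2$. Cutting off outside $[-2,2]$ as in Section 3 does not change the knots, and the cut-off curves are isotopic by isotopy extension. So $\gamma_0$ and $\gamma_1$ represent the same knot, and $L+\kappa M\in P$.

**Step 4: put $\gamma$ and $\gamma_1$ into a common plane near $x=-2$.** Near $x=-2$ the two points with parameters $t_2,t_3$ have the same midpoint for $\gamma$ and for $\gamma_1$, because $t_2+\frac12t_1=-(t_3+\frac12t_1)$. This midpoint is a smooth function of $x$, also slightly to the left of $-2$, because $t_2+t_3=-t_1$ and $t_2^2+t_3^2=6-t_1^2$ are smooth functions of $t_1$. Half the difference of the two points is $\frac12(t_3-t_2)(x+2)^mF$ for $\gamma$ and $\frac12(t_3-t_2)\big((x+2)^m+\kappa\rho\big)F$ for $\gamma_1$. Translate each fiber plane so that the midpoint becomes $0$ and rotate it so that $F/|F|$ becomes $(1,0)$; both operations are smooth in $x$. In these coordinates the parts of $\gamma$ and $\gamma_1$ near $t=1$ become the plane arcs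
$$\{(x,\pm h(x),0)\}\quad\text{and}\quad\{(x,\pm h_1(x),0)\},\qquad x\in[-2,-2+\delta],$$
where $h,h_1$ are continuous, vanish at $-2$, are positive on $(-2,-2+\delta]$, and agree for $x\ge-2+\delta/2$.

The only other points of the curves over $x$ near $-2$ are those of strand $1$ (or, for $x<-2$, its continuation). By injectivity this strand has positive distance from the midpoint at $x=-2$. So we can fix small $A,\omega>0$ and then choose $\delta$ (and $\delta'>0$) so small that the box $R\times[-\omega,\omega]$ with $R=[-2-\delta',-2+\delta]\times[-A,A]$ contains no point of strand $1$, and that $h,h_1<A$ for all $\kappa\le1$. The latter is possible because $t_3-t_2\to0$ as $x\to-2$. With $\delta$ fixed, $\kappa$ is chosen as in Step 3.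

**Step 5: carry one arc to the other.** For $s\in[0,1]$ let $h_s=(1-s)h+sh_1$ (so $h_0=h$). For $x\in(-2,-2+\delta]$ let $f_{x,s}:[-A,A]\to[-A,A]$ be the odd piecewise linear homeomorphism with
$$0\mapsto0,\qquad h(x)\mapsto h_s(x),\qquad A\mapsto A .$$
For $x\le-2$ let $f_{x,s}=\mathrm{id}$. Since $|f_{x,s}(u)-u|\le|h_1(x)-h(x)|\to0$ as $x\to-2$, the maps $g_s(x,u)=(x,f_{x,s}(u))$ are jointly continuous in $(s,x,u)$. Each $g_s$ is a continuous bijection of the compact rectangle $R$, hence a homeomorphism. It is the identity on $\partial R$: on $|u|=A$, on $x=-2-\delta'$, and on $x=-2+\delta$, where $h=h_1$. We have $g_0=\mathrm{id}$, and $g_1$ carries the arc of $\gamma$ to that of $\gamma_1$. The maps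
$$(p,v)\mapsto\big(g_{s(1-|v|/\omega)}(p),\,v\big),\qquad p\in R,\ |v|\le\omega,\ 0\le s\le1,$$
are homeomorphisms of the box, equal to the identity on its boundary. They start at the identity and at $s=1$ carry the arc of $\gamma$ to that of $\gamma_1$. Extended by the identity, they form an ambient isotopy. The same construction works at $x=2$.

So $\gamma$ and $\gamma_1$ represent the same knot $K$, and by Step 3 so does the polynomial embedding of $L+\kappa M$. $\square$

Here is what Step 5 deals with: if $m\ge1$, the arc of $\gamma$ has a cusp, $h\sim\mathrm{const}\cdot(x+2)^{m+1/2}$, and that of $\gamma_1$ is a rounded fold, $h_1\sim\mathrm{const}\cdot(x+2)^{1/2}$. The ratio $h_1/h$ is unbounded, but the difference tends to $0$, and this is all that continuity needs.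

## 9. Bézout with the same $y$: proof of Theorem 1

Let $K$ be a two-bridge knot with crossing number $N$, and let $\gamma=(x,y,z)$ be a parametrization of its lexicographic degree $(3,b,c)$. By the background in Section 1, $K$ is nontrivial and $4\le b<c$.

**Step 1: residues modulo $3$.** We want to be able to use (1). We have $3\nmid b$ and $3\nmid c$, since otherwise subtracting $\lambda x^{b/3}$ from $y$ or $\lambda x^{c/3}$ from $z$, for a suitable $\lambda$, would lower the degree. Also $b\not\equiv c\pmod3$, since otherwise subtracting $\lambda x^{(c-b)/3}y$ from $z$ would lower $c$. These operations are ambient isotopies, so each would contradict minimality.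

**Step 2: pass to a matrix in $P$.** By Proposition D there is a polynomial $L=\binom yz\in P$ with $K(L)=K$ whose rows have degrees $b,c$ in $t$. From now on $y=(a_1,a_2)$ and $z=(b_1,b_2)$ denote these rows.

**Step 3: make $a_1,a_2$ coprime.** This is needed for Proposition B and for Bézout. Replace $(a_1,a_2)$ by $(a_1+\kappa_1,a_2+\kappa_2)$ with small constants: choose $\kappa_1$ with $a_1+\kappa_1\not\equiv0$, then $\kappa_2$ different from the finitely many numbers $-a_2(\rho)$, $\rho$ a complex root of $a_1+\kappa_1$. The new entries have no common complex root, so they are coprime. For small $\kappa_1,\kappa_2$ the whole segment between the old and the new matrix stays in the open set $P$, so the knot is unchanged. The function $y$ changes by $\kappa_1t+\kappa_2t^2$, so $\deg y=b\ge4$ is unchanged. Hence we may assume that $a_1,a_2$ are coprime.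

**Step 4: the lower bound $b+c\ge3N$.** By (1), $\deg\det L=\frac{b+c}3-1$. By Propositions B and C, $\det L\not\equiv0$ has at least $N-1$ zeros. So $\frac{b+c}3-1\ge N-1$.

**Step 5: a new $z$ for the same $y$.** By Propositions B and C, $K=K([y;D'])$ with $D'=\epsilon\prod_{j=1}^{N-1}(x-x_j)$ and the same $y$. By Bézout there are polynomials $b_1',b_2'\in\mathbf R[x]$ with
$$a_1b_2'-a_2b_1'=D' .$$
Among all such $z'=(b_1',b_2')$ choose one for which $c'=\deg(b_1't+b_2't^2)$ is minimal. Since $[y;D']\in P$, (M0) gives $\binom y{z'}\in P$ and $\binom y{z'}\sim[y;D']$. So $(x,y,z')$ is a polynomial parametrization of $K$, of degree $(3,b,c')$.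

**Step 6: the degree of $z'$.** We show $c'=3N-b$ by excluding two cases.

* If $c'<b$, then $(x,z',-y)$, obtained by a rotation about the $x$-axis, parametrizes $K$ with degree $(3,c',b)$. This is smaller than $(3,b,c)$, contradicting lexicographic minimality.
* If $c'\ge b$ and $c'\equiv b\pmod3$, then $z'-\lambda x^{(c'-b)/3}y$ for suitable $\lambda$ has the same determinant with $y$ and smaller degree, contradicting the choice of $z'$.

So $c'>b$ and $c'\not\equiv b\pmod3$, and (1) gives $N-1=\deg D'=\frac{b+c'}3-1$, that is, $c'=3N-b$.

**Step 7: conclusion.** By minimality of $c$ for the given $b$, $c\le c'=3N-b$. With Step 4, $b+c=3N$. $\blacksquare$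

Two remarks. The case $c'<b$ in Step 6 does occur for non-minimal $y$: for $y=(-1,x)$, of degree $5$, the determinant $x^2-1$ has its zeros $\mp1$ at letters $1,3$, so it gives a trefoil. The row $z'=(-x,1)$ has this determinant with $y$, and $-xt+t^2=-t^4+4t^2$ has degree $4$; it is Example 1 turned about the $x$-axis, up to a shear. Secondly, if one requires polynomial parametrizations to be smooth embeddings, the lexicographic degree of a two-bridge knot is the same, because by Step 1 and Proposition D the degree $(3,b,c)$ is attained by a smooth embedding. So Theorem 1 holds with either convention.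

## 10. The bound $N\le b-1$ and the degrees for $N\le 6$

We owe the exclusion of $(3,4,c)$ for the figure-eight knot. In the situation after Step 3 of Section 9, Proposition B gives points $x_1<\dots<x_{N-1}$ with letters $w_1=1,\dots,w_{N-1}=3$. Neighboring letters differ, so $y$ has a node in each $(x_j,x_{j+1})$. There is also a node in $[-2,x_1)$: otherwise the letter would be $1$ at $-2$, where $\pm C_1$ is empty. In the same way there is a node in $(x_{N-1},2]$, because $\pm C_3$ is empty at $2$. So $y$ has at least $N$ nodes. They come from different zeros of the polynomial $a_1(x(t))-t\,a_2(x(t))$, whose degree is $\max(3\deg a_1,\,3\deg a_2+1)=b-1$. Hence $N\le b-1$.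

For $N=4$ this gives $b\ge5$, as claimed in Example 2. Combined with $b+c=3N$, $b<c$ and $3\nmid b$, it determines the lexicographic degree for small crossing numbers: $(3,4,5)$ for $N=3$, $(3,5,7)$ for $N=4$, and $(3,7,8)$ for $N=5$. For $N=6$ it leaves $(3,7,11)$ and $(3,8,10)$, the two triples of Section 2; Theorem 1 says that no third one, such as $(3,7,14)$, occurs.
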